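
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The maximum of least energy solutions of the Finsler Lane--Emden problem for large exponents}


\begin{abstract}
Let $u_p$ be a least energy solution of $-Q_Nu=u^p$ in a bounded domain of $\mathbb{R}^N$ with zero boundary values, where $Q_N$ is the Finsler $N$-Laplacian. We prove that $\|u_p\|_{L^\infty}\to e^{(N-1)/N}$ as $p\to\infty$, with error $O(p^{-1/2})$. The proof compares two bounds for the measure of a superlevel set close to the maximum, one from the energy and one from the equation. It applies to arbitrary solutions and bounds the limit points of their maxima, from both sides, in terms of the limit of the rescaled energy alone.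
\end{abstract}

\section{Introduction}

\subsection*{The problem}
Let $N\ge2$ and let $\Omega\subset\mathbb{R}^N$ be a bounded domain. Let $H:\mathbb{R}^N\to[0,\infty)$ be a \emph{Finsler norm}: a convex function of class $C^2(\mathbb{R}^N\setminus\{0\})$ with $H(\xi)=0$ only for $\xi=0$, with $H(t\xi)=|t|H(\xi)$ for $t\in\mathbb{R}$, and with $H(\xi+\eta)\le H(\xi)+H(\eta)$. Its polar function and unit Wulff ball are
\[
H^0(x)=\sup_{\xi\ne0}\frac{\xi\cdot x}{H(\xi)},\qquad
\mathcal W=\{x\in\mathbb{R}^N:H^0(x)<1\},\qquad \kappa_N=|\mathcal W| .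
\]
For $p>1$ consider the Finsler Lane--Emden problem
\begin{equation}\label{Ep}
\begin{cases}
-Q_Nu=u^p&\text{in }\Omega,\\
u>0&\text{in }\Omega,\\
u=0&\text{on }\partial\Omega,
\end{cases}
\qquad Q_Nu=\operatorname{div}\bigl(H(\nabla u)^{N-1}(\nabla_\xi H)(\nabla u)\bigr).
\end{equation}
When $H(\xi)=|\xi|$, the operator $Q_N$ is the $N$-Laplacian and $\mathcal W$ is the unit ball. For general $H$, gradients are measured by $H$, and the shape with least $H$-perimeter for given volume is the Wulff ball.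

Write $a(\xi)=H(\xi)^{N-1}\nabla_\xi H(\xi)$ for $\xi\ne0$ and $a(0)=0$. A \emph{solution} of \eqref{Ep} is a function $u\in W^{1,N}_0(\Omega)\cap L^\infty(\Omega)$, $u>0$, such that
\begin{equation}\label{weak}
\int_\Omega a(\nabla u)\cdot\nabla\varphi\,dx=\int_\Omega u^p\varphi\,dx\qquad\text{for all }\varphi\in W^{1,N}_0(\Omega).
\end{equation}
(Boundedness is in fact automatic; see Lemma~\ref{lem:flux}.) Euler's identity $\nabla_\xi H(\xi)\cdot\xi=H(\xi)$ gives $a(\xi)\cdot\xi=H(\xi)^N$, so testing \eqref{weak} with $u$ yields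
\[
E:=\int_\Omega H(\nabla u)^N\,dx=\int_\Omega u^{p+1}\,dx .
\]
A \emph{least energy solution} $u_p$ is a solution that minimizes
\[
I_p(u)=\frac1N\int_\Omega H(\nabla u)^N\,dx-\frac1{p+1}\int_\Omega|u|^{p+1}\,dx
\]
among all nontrivial solutions. For a solution $I_p(u)=\bigl(\frac1N-\frac1{p+1}\bigr)E$, so as soon as $p+1>N$ a least energy solution is one with smallest $E$. We write $E_p$ for this smallest value.

The exponent $N$ is the borderline one: $W^{1,N}_0(\Omega)$ embeds in every $L^q(\Omega)$ with $q<\infty$ but not in $L^\infty(\Omega)$. It is therefore natural to ask what happens to $u_p$ as $p\to\infty$. The following is known for bounded (smooth) domains. With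
\begin{equation}\label{constants}
\beta_N=N(N\kappa_N)^{\frac1{N-1}},\qquad
A=\Bigl(\frac{Ne\beta_N}{N-1}\Bigr)^{N-1}=\Bigl(\frac{N^2e}{N-1}\Bigr)^{N-1}N\kappa_N,
\end{equation}
one has $p^{N-1}E_p\to A$. The maximum of $u_p$ stays between two positive constants for large $p$, and
\[
1\le\limsup_{p\to\infty}\|u_p\|_{L^\infty(\Omega)}\le e^{\frac{N-1}N}.
\]
The upper bound is known to be attained when $N=2$ and $H(\xi)=|\xi|$. The question posed in \cite{source} is whether it is always attained, that is, whether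
\begin{equation}\label{question}
\limsup_{p\to\infty}\|u_p\|_{L^\infty(\Omega)}=e^{\frac{N-1}N}.
\end{equation}

\subsection*{Which answer to expect}
The right-hand side $u^p$ is tiny where $u<1$ and huge where $u>1$, so a first guess is that the maximum tends to $1$, the lower bound above. Trial functions suggest otherwise. The truncated logarithms that give the correct energy to leading order, scaled as a solution would have to be, have height tending to $e^{(N-1)/N}$ (Remark~\ref{rem:trial}). The solutions do the same.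

\subsection*{Results}

\begin{theorem}\label{thm:main}
Let $u_p$ be least energy solutions of \eqref{Ep}. Then
\[
\lim_{p\to\infty}\|u_p\|_{L^\infty(\Omega)}=e^{\frac{N-1}N}.
\]
In particular \eqref{question} holds. Moreover there is a constant $C$ independent of $p$ such that, for $p$ large,
\[
\bigl|\|u_p\|_{L^\infty(\Omega)}-e^{\frac{N-1}N}\bigr|\le C\,p^{-1/2}.
\]
\end{theorem}

We make no claim that the rate $p^{-1/2}$ is optimal. The limit itself uses nothing about $u_p$ but its energy, and comes from a statement about arbitrary solutions.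

\begin{theorem}\label{thm:all}
Let $p_n\to\infty$, let $u_n$ be arbitrary solutions of \eqref{Ep} with $p=p_n$, let $E_n=\int_\Omega H(\nabla u_n)^N\,dx$, and define $\tau_n>0$ by $p_n^{N-1}E_n=A\,\tau_n^{N-1}$.
\begin{itemize}
\item[(a)] $\liminf\tau_n\ge1$, that is, $\liminf p_n^{N-1}E_n\ge A$.
\item[(b)] If $\tau_n\to\tau<\infty$ (so that $\tau\ge1$ by (a)), then every limit point $\ell$ of $\|u_n\|_{L^\infty(\Omega)}$ is finite and satisfies
\[
z_-(\tau)\le \ell^{\frac N{N-1}}\le z_+(\tau),
\]
where $1<z_-(\tau)\le e\le z_+(\tau)$ are the roots of $z=e\tau\log z$; they coincide, and equal $e$, if and only if $\tau=1$. In particular, if $p_n^{N-1}E_n\to A$, then $\|u_n\|_{L^\infty(\Omega)}\to e^{\frac{N-1}N}$.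
\end{itemize}
\end{theorem}

A reader who accepts the known limit $p^{N-1}E_p\to A$ obtains the limit in Theorem~\ref{thm:main} from Theorem~\ref{thm:all}(b) at once. We nevertheless prove $p^{N-1}E_p\to A$ in Section~\ref{sec:energy}: half of it is Theorem~\ref{thm:all}(a), and the other half is needed in sharper form for the rate. The two-sided bounds on $\|u_p\|_{L^\infty}$ quoted above are not used, and neither is any blow-up analysis or classification of limit profiles. Smoothness of $\partial\Omega$ is not used either.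

\section{The idea in the plane}\label{sec:plane}

Take $N=2$ and $H(\xi)=|\xi|$. Then $\kappa_2=\pi$, $\beta_2=4\pi$, $A=8\pi e$. Let $u$ be a smooth solution of $-\Delta u=u^p$ with maximum $M$, and put
\[
\mu(s)=|\{u>s\}|,\qquad g(s)=\int_{\{u\le s\}}|\nabla u|^2\,dx .
\]
For almost every $s\in(0,M)$ the level set $\{u=s\}$ consists of finitely many smooth closed curves, and the coarea formula gives $-\mu'(s)=\int_{\{u=s\}}|\nabla u|^{-1}$ and $g'(s)=\int_{\{u=s\}}|\nabla u|$. The isoperimetric inequality followed by Cauchy--Schwarz gives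
\begin{equation}\label{plane}
4\pi\mu(s)\le\Bigl(\int_{\{u=s\}}1\Bigr)^2\le g'(s)\,(-\mu'(s)).
\end{equation}
We use this in two ways.

\emph{The energy makes high level sets small.} Divide \eqref{plane} by $\mu$, take square roots, integrate over $(0,k)$, and apply Cauchy--Schwarz:
\[
\sqrt{4\pi}\,k\le\int_0^k (g')^{1/2}\Bigl(-\frac{\mu'}{\mu}\Bigr)^{1/2}ds\le E^{1/2}\Bigl(\log\frac{|\Omega|}{\mu(k)}\Bigr)^{1/2},
\qquad\text{so}\qquad \mu(k)\le|\Omega|\,e^{-4\pi k^2/E}.
\]

\emph{The equation keeps them from being too small.} By the divergence theorem $g'(s)=\int_{\{u>s\}}u^p\le M^p\mu(s)$. Inserted in \eqref{plane} this gives $4\pi\le M^p(-\mu')$, and integration over $(k,M)$ gives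
\[
\mu(k)\ge4\pi(M-k)M^{-p}.
\]

Now take $k=\theta M$ with $\theta<1$ fixed and compare logarithms:
\[
\frac{4\pi\theta^2M^2}{E}\le p\log M+\log|\Omega|-\log\bigl(4\pi(1-\theta)M\bigr).
\]
Suppose $pE\to8\pi e$ and $M$ tends to a finite positive limit, still called $M$. Dividing by $p$, passing to the limit, and then letting $\theta\uparrow1$, we get $M^2/(2e)\le\log M$. With $z=M^2$ this reads
\[
z\le e\log z .
\]
But $e\log z\le z$ for all $z>0$, with equality only at $z=e$, where the two graphs touch. Hence $M=\sqrt e$.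

Only the exponential rate in $p$ of $\mu(\theta M)$ matters, so the crude estimate $u^p\le M^p$ and the loss of a factor $1-\theta$ cost nothing. Both halves are needed: without the equation a function of given energy can have arbitrarily thin peaks, and nothing bounds $\mu$ from below.

In general one has to do without smooth level sets, replace Cauchy--Schwarz by H\"older, and treat the energy. We take these in turn.

\section{The level set inequality}\label{sec:level}

We use two published facts. For a measurable set $G$ let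
\[
P_H(G)=\sup\Bigl\{\int_G\operatorname{div}\sigma\,dx:\ \sigma\in C^1_c(\mathbb{R}^N;\mathbb{R}^N),\ H^0(\sigma)\le1\Bigr\}
\]
be its $H$-perimeter; for a smooth set it is the integral of $H(\nu)$ over the boundary, $\nu$ being the unit normal.
\begin{itemize}
\item[(F1)] \emph{Coarea formula} \cite{AFTL}: if $v\in W^{1,1}(\mathbb{R}^N)$ and $v\ge0$, then $\int_{\mathbb{R}^N}H(\nabla v)\,dx=\int_0^\infty P_H(\{v>t\})\,dt$.
\item[(F2)] \emph{Wulff inequality} \cite{AFTL,FM}: if $|G|<\infty$, then $P_H(G)\ge N\kappa_N^{1/N}|G|^{1-1/N}$.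
\end{itemize}
We also use two textbook facts: a monotone function $\phi$ on $[a,b]$ is differentiable a.e., with $\int_a^b|\phi'|\le|\phi(b)-\phi(a)|$; and for a Sobolev function $u$ and $s\in\mathbb{R}$, $\nabla u=0$ a.e.\ on $\{u=s\}$. Finally, by continuity and homogeneity there are constants $0<c\le C$ with
\begin{equation}\label{struct}
c|\xi|\le H(\xi)\le C|\xi|,\qquad a(\xi)\cdot\xi=H(\xi)^N\ge c^N|\xi|^N,\qquad |a(\xi)|\le C|\xi|^{N-1}.
\end{equation}

Throughout this section $u\in W^{1,N}_0(\Omega)$, $u\ge0$, $u\not\equiv0$. Put $M=\operatorname{ess\,sup}u\in(0,\infty]$ and, for $s\ge0$,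
\[
\mu(s)=|\{u>s\}|,\qquad g(s)=\int_{\{u\le s\}}H(\nabla u)^N\,dx .
\]
Then $\mu$ is nonincreasing and positive on $[0,M)$, and $g$ is nondecreasing. Since $u$ is only a Sobolev function, we replace the level set $\{u=s\}$ by the layer $\{s<u<s+h\}$ and let $h\downarrow0$.  For $0<s<s+h<M$ let
\[
T=T_{s,h}=\min((u-s)_+,h)\in W^{1,N}_0(\Omega) .
\]
Then $\nabla T=\nabla u$ a.e.\ on $\{s<u<s+h\}$ and $\nabla T=0$ a.e.\ elsewhere. Since $\nabla u=0$ a.e.\ on $\{u=s+h\}$, integrals of $H(\nabla u)$ or $H(\nabla u)^N$ over $\{s<u<s+h\}$ and over $\{s<u\le s+h\}$ agree.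

\begin{lemma}\label{lem:level}
For a.e.\ $s\in(0,M)$,
\begin{equation}\label{D}
\beta_N\,\mu(s)\le g'(s)^{\frac1{N-1}}\,(-\mu'(s)).
\end{equation}
\end{lemma}

\begin{proof}
Extend $u$ and $T$ by $0$ to $\mathbb{R}^N$. Then $T\in W^{1,N}(\mathbb{R}^N)$ vanishes outside the bounded set $\Omega$, so $T\in W^{1,1}(\mathbb{R}^N)$. For $0<t<h$ we have $\{T>t\}=\{u>s+t\}$, whose measure is at least $\mu(s+h)$, and $\{T>t\}$ is empty for $t\ge h$. By (F2), (F1) and H\"older's inequality,
\begin{align*}
h\,N\kappa_N^{\frac1N}\mu(s+h)^{\frac{N-1}N}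
&\le\int_0^hP_H(\{u>s+t\})\,dt=\int_{\{s<u\le s+h\}}H(\nabla u)\,dx\\
&\le\bigl(g(s+h)-g(s)\bigr)^{\frac1N}\bigl(\mu(s)-\mu(s+h)\bigr)^{\frac{N-1}N}.
\end{align*}
Write $h=h^{1/N}h^{(N-1)/N}$, divide by $h$, and let $h\downarrow0$ at a point $s$ where both $g$ and $\mu$ are differentiable. This gives $N\kappa_N^{1/N}\mu^{(N-1)/N}\le(g')^{1/N}(-\mu')^{(N-1)/N}$ at $s$. Raise to the power $\frac N{N-1}$ and use $N^{\frac N{N-1}}\kappa_N^{\frac1{N-1}}=\beta_N$.
\end{proof}

The equation enters only through the next lemma, which replaces the divergence theorem.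

\begin{lemma}\label{lem:flux}
Suppose in addition that $u$ satisfies \eqref{weak}. Then
\begin{equation}\label{flux}
g'(s)\le\int_{\{u>s\}}u^p\,dx\qquad\text{for a.e. }s\in(0,M),
\end{equation}
and $M<\infty$.
\end{lemma}

\begin{proof}
For $0<s<s+h<M$, testing \eqref{weak} with $T$ gives
\[
g(s+h)-g(s)=\int_\Omega a(\nabla u)\cdot\nabla T\,dx=\int_\Omega u^pT\,dx\le h\int_{\{u>s\}}u^p\,dx ,
\]
because $T\le h$, and $T=0$ where $u\le s$. Divide by $h$ and let $h\downarrow0$.

For the boundedness note that $u\in L^{2p}(\Omega)$ by the Sobolev embedding. With $K=\|u\|_{L^{2p}}^p$, Cauchy--Schwarz turns \eqref{flux} into $g'(s)\le K\mu(s)^{1/2}$. Inserting this in \eqref{D} we find, with $\gamma=\frac1{2(N-1)}$,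
\[
\beta_N\le K^{\frac1{N-1}}\mu^{\gamma-1}(-\mu')=-\frac{K^{\frac1{N-1}}}{\gamma}\,\frac{d}{ds}\mu^{\gamma}\qquad\text{a.e. on }(0,M).
\]
Integrating over $(0,s)$ gives $\beta_Ns\le\gamma^{-1}K^{\frac1{N-1}}|\Omega|^{\gamma}$ for every $s<M$. So $M<\infty$.
\end{proof}

\section{Two bounds for the superlevel sets}\label{sec:two}

From now on $u$ is a solution of \eqref{Ep}, $M=\|u\|_{L^\infty(\Omega)}$, and
\[
z=M^{\frac N{N-1}},\qquad\text{so that}\qquad \log M=\frac{N-1}N\log z .
\]
As in Section~\ref{sec:plane}, the energy bounds $\mu(k)$ from above and the equation bounds it from below; taking $k$ close to $M$ yields an inequality between $M$ and $E$.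

\begin{proposition}\label{prop:key}
For every solution $u$ of \eqref{Ep},
\begin{align}
\mu(k)&\le|\Omega|\exp\Bigl(-\beta_N\,k^{\frac N{N-1}}E^{-\frac1{N-1}}\Bigr)&&(0<k<M),\label{upper}\\
\mu(k)&\ge M^{-p}\Bigl(\frac{\beta_N(M-k)}{N-1}\Bigr)^{N-1}&&(0\le k<M).\label{lower}
\end{align}
Consequently
\begin{equation}\label{Mlow}
M^{p-N+1}\ge\frac1{|\Omega|}\Bigl(\frac{\beta_N}{N-1}\Bigr)^{N-1},
\end{equation}
and for every $\theta\in(0,1)$
\begin{equation}\label{star}
\beta_N\,\theta^{\frac N{N-1}}\,z\,E^{-\frac1{N-1}}\le(p-N+1)\log M+\log|\Omega|-(N-1)\log\frac{\beta_N(1-\theta)}{N-1}.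
\end{equation}
\end{proposition}

\begin{proof}
\emph{Upper bound.} By \eqref{D}, a.e.\ on $(0,k)$,
\[
\beta_N^{\frac{N-1}N}\le(g')^{\frac1N}\bigl(-(\log\mu)'\bigr)^{\frac{N-1}N}.
\]
Integrate over $(0,k)$ and apply H\"older's inequality with exponents $N$ and $\frac N{N-1}$. Since $g$ and $-\log\mu$ are nondecreasing on $[0,k]$, the integrals of their derivatives are at most their increments, and
\[
\beta_N^{\frac{N-1}N}k\le E^{\frac1N}\Bigl(\log\frac{\mu(0)}{\mu(k)}\Bigr)^{\frac{N-1}N}\le E^{\frac1N}\Bigl(\log\frac{|\Omega|}{\mu(k)}\Bigr)^{\frac{N-1}N}.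
\]
Raising to the power $\frac N{N-1}$ and solving for $\mu(k)$ gives \eqref{upper}. (The function $\mu$ may jump; a jump only helps.)

\emph{Lower bound.} By \eqref{flux}, $g'(s)\le M^p\mu(s)$. Inserting this in \eqref{D} we get, a.e.\ on $(k,M)$,
\[
\beta_N\le M^{\frac p{N-1}}\mu^{\frac1{N-1}-1}(-\mu')=-(N-1)M^{\frac p{N-1}}\frac{d}{ds}\mu^{\frac1{N-1}} .
\]
Integrate over $(k,M')$ with $k<M'<M$, drop the term with $\mu(M')\ge0$, and let $M'\uparrow M$:
\[
\beta_N(M-k)\le(N-1)M^{\frac p{N-1}}\mu(k)^{\frac1{N-1}},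
\]
which is \eqref{lower}.

\emph{Consequences.} Inequality \eqref{Mlow} is \eqref{lower} at $k=0$, since $\mu(0)\le|\Omega|$. For \eqref{star} take $k=\theta M$. By \eqref{upper} and \eqref{lower},
\[
\beta_N\theta^{\frac N{N-1}}zE^{-\frac1{N-1}}\le\log\frac{|\Omega|}{\mu(\theta M)}\le\log|\Omega|+p\log M-(N-1)\log\frac{\beta_N(1-\theta)M}{N-1},
\]
and collecting the multiples of $\log M$ gives \eqref{star}.
\end{proof}

The two bounds correspond to two model functions. For \eqref{upper}, which does not use the equation, it is a truncated logarithm of $H^0$: among functions that vanish outside a Wulff ball and reach the height $k$ on a set of given measure, it has the least energy. For \eqref{lower} it is the solution of $-Q_Nv=M^p$ on a Wulff ball with maximum $M$. In the plane with $H=|\cdot|$ the latter is $v=M-\frac14M^pr^2$, and for it \eqref{lower} is an equality: $\mu(k)=4\pi(M-k)M^{-p}$.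

\section{Arbitrary solutions: proof of Theorem~\ref{thm:all}}\label{sec:arb}

Write $M_n=\|u_n\|_{L^\infty(\Omega)}$ and $z_n=M_n^{N/(N-1)}$. First, \eqref{Mlow} gives
\begin{equation}\label{liminf}
\liminf_{n\to\infty}M_n\ge1 ,\qquad\liminf_{n\to\infty}z_n\ge1.
\end{equation}
By \eqref{constants} and the definition of $\tau_n$,
\[
\beta_NE_n^{-\frac1{N-1}}=\frac{\beta_N\,p_n}{A^{\frac1{N-1}}\tau_n}=\frac{(N-1)\,p_n}{Ne\,\tau_n}.
\]
Multiplying \eqref{star} by $\frac{Ne\tau_n}{(N-1)p_n}$ we obtain, for fixed $\theta\in(0,1)$,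
\begin{equation}\label{seq}
\theta^{\frac N{N-1}}z_n\le e\,\tau_n\,\frac{p_n-N+1}{p_n}\log z_n+\frac{K_\theta\,\tau_n}{p_n},
\end{equation}
where $K_\theta$ depends only on $\theta$, $N$, $H$, $\Omega$.

Suppose that $\tau_n\to\tau\in[0,\infty)$ along a subsequence. Then $z_n$ is bounded along it: if $z_n\to\infty$ along a further subsequence, dividing \eqref{seq} by $z_n$ would give $\theta^{N/(N-1)}\le0$ in the limit. Let $z_\infty$ be a limit point of this subsequence of $z_n$. By \eqref{liminf}, $z_\infty\in[1,\infty)$. Passing to the limit in \eqref{seq} and then letting $\theta\uparrow1$,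
\begin{equation}\label{limit}
z_\infty\le e\,\tau\log z_\infty\le\tau z_\infty .
\end{equation}
The second inequality is $e\log z\le z$, valid for $z>0$ because $z-e\log z$ is convex with minimum $0$ at $z=e$. So $\tau\ge1$.

\emph{Part (a).} If $\liminf\tau_n<1$, some subsequence has $\tau_n\to\tau\in[0,1)$, contradicting $\tau\ge1$.

\emph{Part (b).} Now $\tau_n\to\tau<\infty$, and $\tau\ge1$ by (a). We have shown that $z_n$ is bounded and that each of its limit points lies in $\{z\ge1:\phi(z)\le0\}$, where $\phi(z)=z-e\tau\log z$. The function $\phi$ is strictly convex on $(0,\infty)$, it is positive on $(0,1]$, and $\phi(e)=e(1-\tau)\le0$, $\phi(z)\to\infty$ as $z\to\infty$. Hence this set is $[z_-(\tau),z_+(\tau)]$ with endpoints the roots of $\phi$, and $1<z_-(\tau)\le e\le z_+(\tau)$. The minimum of $\phi$ is attained at $z=e\tau$ and equals $-e\tau\log\tau$, so the interval is a single point if and only if $\tau=1$, and that point is $e$. If $p_n^{N-1}E_n\to A$, then $\tau=1$, so the bounded sequence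 $z_n$ has $e$ as its only limit point, and $M_n=z_n^{(N-1)/N}\to e^{\frac{N-1}N}$. \qed

\section{The energy of least energy solutions}\label{sec:energy}

We need an upper bound for $E_p$, with its first correction term. We express $E_p$ through a Sobolev quotient and then insert a trial function. For $p+1>N$ let
\[
S_p=\inf\Bigl\{\frac{\int_\Omega H(\nabla v)^N\,dx}{\|v\|_{L^{p+1}(\Omega)}^N}:\ 0\ne v\in W^{1,N}_0(\Omega)\Bigr\}.
\]

\begin{lemma}\label{lem:Sp}
Let $p+1>N$. Then $S_p$ is attained and positive, least energy solutions exist, and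
\[
E_p=S_p^{\frac{p+1}{p+1-N}} .
\]
\end{lemma}

\begin{proof}
Take a minimizing sequence with $\|v_j\|_{L^{p+1}}=1$. By \eqref{struct} it is bounded in $W^{1,N}_0(\Omega)$, so a subsequence converges weakly there and, by compactness of the embedding, strongly in $L^{p+1}(\Omega)$. Since $H^N$ is convex, the functional $v\mapsto\int H(\nabla v)^N$ is convex and continuous, hence weakly lower semicontinuous. So the limit $v$ is a minimizer with $\|v\|_{L^{p+1}}=1$, and $S_p>0$ since $v\ne0$. Because $H$ is even, $H(\nabla|v|)=H(\nabla v)$ a.e., and we may take $v\ge0$.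

The function $H^N$ is of class $C^1(\mathbb{R}^N)$ with gradient $Na$. By \eqref{struct} we may differentiate the quotient at $v$ in any direction $\varphi\in W_0^{1,N}(\Omega)$, which gives
\[
\int_\Omega a(\nabla v)\cdot\nabla\varphi\,dx=S_p\int_\Omega v^p\varphi\,dx .
\]
As $a$ is positively homogeneous of degree $N-1$, the function $w=tv$ with $t=S_p^{1/(p+1-N)}$ satisfies \eqref{weak}. It is bounded by Lemma~\ref{lem:flux}. Hence $w$ is a nonnegative, nontrivial weak solution of $-Q_Nw=b\,w^{N-1}$ with the bounded coefficient $b=w^{p+1-N}$. By \eqref{struct} this equation satisfies the structure conditions for the Harnack inequality \cite{Serrin,Trudinger}, and $\Omega$ is connected; so $w>0$. Thus $w$ is a solution of \eqref{Ep}, with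
\[
\int_\Omega H(\nabla w)^N\,dx=t^NS_p=S_p^{\frac{p+1}{p+1-N}} .
\]
Conversely, any solution $u$ satisfies $E\ge S_p\|u\|_{L^{p+1}}^N=S_pE^{N/(p+1)}$, that is, $E\ge S_p^{(p+1)/(p+1-N)}$. So $w$ has least energy.
\end{proof}

From here on $C$ denotes constants independent of $p$, which may change from line to line, and $p$ is large.

\begin{lemma}\label{lem:energy}
For $p$ large,
\begin{equation}\label{Eup}
E_p^{-\frac1{N-1}}\ge A^{-\frac1{N-1}}\bigl(p+N\log p-C\bigr).
\end{equation}
Consequently $p^{N-1}E_p\to A$.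
\end{lemma}

\begin{proof}
We insert a truncated logarithm in the quotient. Choose a Wulff ball $\{y: H^0(y-x_0)<R\}\subset\Omega$, let $r(y)=H^0(y-x_0)$, and for $L>0$ let
\[
v=1\ \text{ if } r\le Re^{-L},\qquad v=\frac1L\log\frac Rr\ \text{ if } Re^{-L}<r<R,\qquad v=0\ \text{ if } r\ge R .
\]
This function is Lipschitz and vanishes outside the Wulff ball, so $v\in W^{1,N}_0(\Omega)$.

We have $H(\nabla H^0)\le1$ a.e. Indeed, where $H^0$ is differentiable, the triangle inequality $H^0(y+t\eta)\le H^0(y)+tH^0(\eta)$ for $t>0$ gives $\nabla H^0(y)\cdot\eta\le H^0(\eta)$ for all $\eta$, and $H$ is the polar function of $H^0$. (Equality holds, by taking $\eta=y$, but is not needed.) As $H$ is even, $H(\nabla v)\le1/(Lr)$ a.e.\ where $Re^{-L}<r<R$. Since $|\{r<\rho\}|=\kappa_N\rho^N$,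
\[
\int_\Omega H(\nabla v)^N\,dx\le L^{-N}\int_{Re^{-L}}^R\rho^{-N}N\kappa_N\rho^{N-1}\,d\rho=N\kappa_NL^{1-N},
\qquad \int_\Omega v^{p+1}\,dx\ge\kappa_NR^Ne^{-NL}.
\]
Therefore
\[
S_p\le N\kappa_N\,L^{1-N}e^{\frac{N^2L}{p+1}}(\kappa_NR^N)^{-\frac N{p+1}} .
\]
The product $L^{1-N}e^{N^2L/(p+1)}$ is smallest for $L=\frac{(N-1)(p+1)}{N^2}$. With this choice
\[
S_p\le N\kappa_N\Bigl(\frac{N^2e}{(N-1)(p+1)}\Bigr)^{N-1}(\kappa_NR^N)^{-\frac N{p+1}}=A\,(p+1)^{-(N-1)}(\kappa_NR^N)^{-\frac N{p+1}},
\]
so $\log S_p\le\log A-(N-1)\log p+\frac Cp$. Multiply by $\frac{p+1}{p+1-N}=1+\frac Np+O(p^{-2})$ and use Lemma~\ref{lem:Sp}: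
\[
\log E_p\le\log A-(N-1)\log p-N(N-1)\frac{\log p}p+\frac Cp .
\]
Hence $E_p^{-\frac1{N-1}}\ge A^{-\frac1{N-1}}\,p\exp\bigl(N\frac{\log p}p-\frac Cp\bigr)$, and \eqref{Eup} follows from $e^t\ge1+t$.

In particular $\limsup p^{N-1}E_p\le A$, and $\liminf p^{N-1}E_p\ge A$ by Theorem~\ref{thm:all}(a), applied along arbitrary sequences $p_n\to\infty$.
\end{proof}

\begin{proof}[Proof of the limit in Theorem~\ref{thm:main}]
By Lemma~\ref{lem:energy}, $p^{N-1}E_p\to A$. Theorem~\ref{thm:all}(b), applied along arbitrary sequences $p_n\to\infty$, gives $\|u_p\|_{L^\infty(\Omega)}\to e^{\frac{N-1}N}$.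
\end{proof}

\begin{remark}\label{rem:trial}
The trial function $v$ with $L=\frac{(N-1)(p+1)}{N^2}$ already predicts the limit. Substituting $\rho=Re^{-Ls}$,
\[
\int_\Omega v^{p+1}\,dx=\kappa_NR^Ne^{-NL}+N\kappa_NR^NL\int_0^1s^{p+1}e^{-NLs}\,ds .
\]
Since $s^{p+1}e^{-NLs}=\bigl(se^{-\frac{N-1}Ns}\bigr)^{p+1}$ is increasing on $(0,1]$, the right-hand side lies between $\kappa_NR^Ne^{-NL}$ and $(1+NL)\kappa_NR^Ne^{-NL}$. So $\|v\|_{L^{p+1}}\to e^{-(N-1)/N}$. The scaling that turns a minimizer into a solution is $v\mapsto S_p^{1/(p+1-N)}v/\|v\|_{L^{p+1}}$, and $S_p^{1/(p+1-N)}=E_p^{1/(p+1)}\to1$ because $p^{N-1}E_p\to A$. The scaled trial function therefore has height tending to $e^{\frac{N-1}N}$.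
\end{remark}

\section{The rate}\label{sec:rate}

To finish Theorem~\ref{thm:main} we keep track of the errors in \eqref{star}. Letting $\theta\uparrow1$ with $p$ costs a multiple of $\log\frac1{1-\theta}$ on the right-hand side and a multiple of $(1-\theta)p$ on the left; $\theta=1-\frac1p$ makes the second bounded and the first of order $\log p$. This logarithm would give only the rate $(\log p/p)^{1/2}$, were it not matched by the term $N\log p$ in \eqref{Eup}.

\begin{proof}[Proof of the rate in Theorem~\ref{thm:main}]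
Let $M_p=\|u_p\|_{L^\infty(\Omega)}$ and $z_p=M_p^{N/(N-1)}$. We know that $z_p\to e$; in particular $z_p$ and $\log z_p$ are bounded. Use \eqref{star} with $\theta=1-\frac1p$. By Bernoulli's inequality $\theta^{\frac N{N-1}}\ge1-\frac N{(N-1)p}$, and $\beta_NA^{-\frac1{N-1}}=\frac{N-1}{Ne}$, so \eqref{Eup} bounds the left-hand side of \eqref{star} from below by
\[
\frac{N-1}{Ne}\,z_p\,(p+N\log p)-C .
\]
The right-hand side of \eqref{star} is at most $\frac{N-1}N\,p\log z_p+(N-1)\log p+C$. Multiplying the resulting inequality by $\frac{Ne}{(N-1)p}$ gives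
\[
z_p+Nz_p\frac{\log p}p\le e\log z_p+Ne\,\frac{\log p}p+\frac Cp,
\]
that is,
\[
f(z_p)\le N(e-z_p)\frac{\log p}p+\frac Cp,\qquad f(z)=z-e\log z .
\]
The logarithmic terms cancel to leading order because $z_p\to e$. Put $y=|z_p-e|$. Since $f(e)=f'(e)=0$ and $f''(z)=e/z^2>0$, there is $c_0>0$ with $f(z_p)\ge c_0y^2$ for $p$ large. Hence
\[
c_0y^2\le Ny\,\frac{\log p}p+\frac Cp\le\frac{c_0}2y^2+\frac{N^2}{2c_0}\,\frac{(\log p)^2}{p^2}+\frac Cp .
\]
As $(\log p)^2/p^2\le C/p$, this gives $y\le Cp^{-1/2}$. Finally $M_p=z_p^{(N-1)/N}$ and $z\mapsto z^{(N-1)/N}$ is Lipschitz near $e$, so $|M_p-e^{\frac{N-1}N}|\le Cp^{-1/2}$.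
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
Source of the problem: \url{https://rhizome-program.osakafu-u.ac.jp/omu-content/uploads/sites/1252/C7_sci_Habibi.pdf}.

\bibitem{AFTL}
Alvino, Ferone, Trombetti, Lions, \emph{Ann. Inst. H. Poincar\'e Anal. Non Lin\'eaire} \textbf{14} (1997), 275--293.

\bibitem{FM}
Fonseca, M\"uller, \emph{Proc. Roy. Soc. Edinburgh A} \textbf{119} (1991).

\bibitem{Serrin}
Serrin (1964).

\bibitem{Trudinger}
Trudinger (1967).

\end{thebibliography}

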